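\title{A Killing submersion with a global section and no global minimal section}

\begin{abstract}
A Riemannian Killing submersion over a compact surface that has a global section also has a global minimal section. We show that this fails over noncompact surfaces. There is a complete metric on $\mathbb R^2$ and a Killing submersion over it, with unit Killing field and complete total space diffeomorphic to $\mathbb R^3$, that has no global minimal section. The example can be adapted to any Killing length and is stable under small perturbations of the bundle curvature, while minimal sections always exist over relatively compact domains. The proof passes to a dual function $v$ with $|\nabla v|<1$, concentrates the bundle curvature in small discs that force $v$ to have slope almost $1$ between prescribed places, and uses a metric on the plane that imitates the $\ell^1$ distance to make these constraints incompatible.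
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $\mathbb E$ be a connected orientable Riemannian $3$-manifold and $M$ a connected orientable Riemannian surface without boundary. A \emph{Riemannian submersion} $\Pi:\mathbb E\to M$ is a surjective submersion whose differential maps each horizontal plane $(\ker d\Pi)^\perp$ isometrically onto the corresponding tangent plane of $M$. It is a \emph{Killing submersion} if its fibers are the integral curves of a nowhere vanishing Killing field $\xi$, that is, of a field whose flow $\varphi_t$ consists of isometries; equivalently, $\langle\nabla_X\xi,Y\rangle$ is skew-symmetric in $X$ and $Y$. We always assume that $\xi$ is complete, so each fiber is a full line or a full circle and $\mathbb E$ is not an open truncation of a larger Killing submersion over $M$.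

Two functions on $M$ describe the geometry. The \emph{Killing length} is $\mu=|\xi|$. To define the \emph{bundle curvature}, orient $M$, let $e_1,e_2$ be horizontal lifts of a positive orthonormal basis of $T_pM$, orient $\mathbb E$ so that $(e_1,e_2,\xi)$ is positive, and put
\begin{equation}\label{eq:tau}
\tau(p)=\mu^{-1}\langle\nabla_{e_1}\xi,e_2\rangle .
\end{equation}
By skew-symmetry this does not depend on the basis, and by invariance under the flow neither $\mu$ nor $\tau$ depends on the point of the fiber. The function $\tau$ vanishes exactly when the horizontal planes are tangent to a foliation by surfaces (Section~\ref{sec:model}). The opposite sign convention in \eqref{eq:tau} would only replace the functions $\tau$ and $\tau_*$ in our theorems by their negatives.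

A \emph{global section} is a smooth map $s:M\to\mathbb E$ with $\Pi\circ s=\mathrm{id}_M$, and it is \emph{minimal} if the surface $s(M)$ has zero mean curvature. The starting point is the following known result, which we use without proof and only in Section~\ref{sec:local}.

\begin{theorem}[compact base]\label{thm:compact}
If $M$ is compact, every Killing submersion over $M$ that has a global section has a global minimal section.
\end{theorem}

The conjecture posed in \cite{poster} is that compactness is superfluous: \emph{every Killing submersion that has a global section has a global minimal section.} There are good reasons to expect this. If $\tau=0$ and $M$ is simply connected, a horizontal section exists and is minimal. If $M$ is the Euclidean plane, $\mu=1$ and $\tau$ is a nonzero constant, the total bundle curvature is infinite, and still an explicit minimal section exists (Example~\ref{ex:basic}). Finally, there is never a local obstruction.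

\begin{theorem}\label{thm:C}
Let $\Pi:\mathbb E\to M$ be any Killing submersion with a global section and let $\Omega\subset M$ be open and relatively compact. Then $\Pi$ has a minimal section over $\Omega$.
\end{theorem}

One would like to exhaust $M$ by such domains and pass to the limit, and the only danger is that the sections become vertical somewhere. We show that this danger is real and that the conjecture is false. For a smooth positive even function $\alpha=\alpha(x)$ consider on $\mathbb R^2$ the metric
\begin{equation}\label{eq:ghat}
\hat g=\bigl(1+\alpha(x)\sin^2\pi y\bigr)\bigl(dx^2+\alpha(x)^{-1}dy^2\bigr).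
\end{equation}

\begin{theorem}\label{thm:A}
There are $\alpha$ and $\tau\in C^\infty(\mathbb R^2)$ such that $M=(\mathbb R^2,\hat g)$ is complete and the Killing submersion over $M$ with $\mu\equiv1$, bundle curvature $\tau$ and fibers $\mathbb R$, which has a global section and a complete total space, has no global minimal section. The same holds for its quotients with circle fibers.
\end{theorem}

The total space is diffeomorphic to $\mathbb R^3$. The phenomenon is neither special to unit Killing fields nor unstable. A \emph{$\hat g$-disc} means a geodesic disc of $\hat g$.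

\begin{theorem}\label{thm:B}
With the same $\alpha$, for every positive $\mu\in C^\infty(\mathbb R^2)$ and every positive $\Phi\in C^0(\mathbb R^2)$ there is $\tau_*\in C^\infty(\mathbb R^2)$, supported in a locally finite union of disjoint $\hat g$-discs, with the following property. For every $\tau\in C^\infty(\mathbb R^2)$ with $|\tau-\tau_*|\le\Phi$, the Killing submersion $\mathbb R^2\times\mathbb R\to(\mathbb R^2,\mu^{-2}\hat g)$ with Killing length $\mu$ and bundle curvature $\tau$ has no global minimal section; nor do its circle quotients.
\end{theorem}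

Thus the submersions of Theorems~\ref{thm:A} and~\ref{thm:B} have minimal sections over every relatively compact domain but not globally. Sections~\ref{sec:model} and~\ref{sec:local} give a normal form for Killing submersions and prove Theorem~\ref{thm:C}. Section~\ref{sec:dual} reduces Theorems~\ref{thm:A} and~\ref{thm:B} to a nonexistence statement for a scalar equation. Section~\ref{sec:toy} shows the mechanism in two models that can be worked by hand, and Sections~\ref{sec:link}--\ref{sec:charges} carry it out.

\section{Normal form and the minimal surface equation}\label{sec:model}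

Let $g$ be a metric on $M$, $\mu$ a positive smooth function and $\omega$ a $1$-form on $M$. Let $\mathbb E(g,\mu,\omega)$ be $M\times\mathbb R$ with the metric
\[
g+\mu^2(dt+\omega)^2 ,
\]
the field $\xi=\partial_t$ and the projection onto $M$. The metric does not depend on $t$, so $\xi$ is a complete Killing field, of length $\mu$. The horizontal planes are $\ker(dt+\omega)$, on which the metric is $g$. So $\mathbb E(g,\mu,\omega)$ is a Killing submersion over $(M,g)$, and $t=0$ is a global section. The same is true of its quotient by $t\mapsto t+L$ for $L>0$.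

\begin{lemma}\label{lem:model}
\begin{itemize}
\item[(i)] The bundle curvature of $\mathbb E(g,\mu,\omega)$ is given by $d\omega=2\tau\mu^{-1}\,dA_g$.
\item[(ii)] If $g$ is complete and $\mu\equiv1$, then $\mathbb E(g,1,\omega)$ and its circle quotients are complete.
\item[(iii)] Let $\Pi:\mathbb E\to(M,g)$ be a Killing submersion with a global section $s_0$. Then for some $\omega$ the map $\Theta(p,t)=\varphi_t(s_0(p))$ is a local isometry from $\mathbb E(g,\mu,\omega)$ onto $\mathbb E$ with $\Pi(\Theta(p,t))=p$ and $\Theta_*\partial_t=\xi$. Either $\Theta$ is bijective, or it identifies $\mathbb E$ with a quotient by $t\mapsto t+L$.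
\end{itemize}
\end{lemma}

\begin{proof}
(i) The $1$-form dual to $\xi$ is $\xi^\flat=\mu^2(dt+\omega)$, so $d\xi^\flat=\mu^2d\omega$ on horizontal vectors. On the other hand $d\xi^\flat(e_1,e_2)=\langle\nabla_{e_1}\xi,e_2\rangle-\langle\nabla_{e_2}\xi,e_1\rangle=2\mu\tau$.

(ii) By the Hopf--Rinow theorem, a connected Riemannian manifold is complete if and only if its closed bounded sets are compact. A curve of length at most $\rho$ from $(p_0,0)$ projects into the compact ball $K=\overline B(p_0,\rho)$. Along it, parametrized by arc length, $|\dot t|\le|(dt+\omega)(\dot\gamma)|+|\omega(\dot\gamma)|\le1+\max_K|\omega|_g$. So the ball of radius $\rho$ about $(p_0,0)$ lies in the product of $K$ with a bounded interval. In a circle quotient it lies in the compact set $K\times\mathbb R/L\mathbb Z$.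

(iii) The map $\Theta$ is defined and onto because the fibers are complete integral curves of $\xi$. If $d\Theta(X+a\partial_t)=0$ with $X$ tangent to $M$, applying $d\Pi$ gives $X=0$, and then $a\xi=0$; so $\Theta$ is a local diffeomorphism. The form $\mu^{-2}\Theta^*\xi^\flat$ is invariant under translation in $t$ and equals $1$ on $\partial_t$, so it is $dt+\omega$ for a $1$-form $\omega$ on $M$. Splitting a vector into horizontal and vertical parts gives $|Y|^2=|d\Pi(Y)|_g^2+\mu^{-2}\langle Y,\xi\rangle^2$, which pulls back to $g+\mu^2(dt+\omega)^2$. If $\Theta$ is not injective, some $\varphi_a$ with $a\ne0$ fixes a point $q$. Its differential at $q$ fixes $\xi$, preserves the horizontal plane, and is the identity there since $\Pi\circ\varphi_a=\Pi$. An isometry of a connected manifold that fixes a point and has identity differential there is the identity. So the stabilizer of every point is the proper closed subgroup $\{a:\varphi_a=\mathrm{id}\}=L\mathbb Z$ of $\mathbb R$.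
\end{proof}

The planes $\ker(dt+\omega)$ are integrable if and only if $(dt+\omega)\wedge d\omega=0$, that is, $\tau=0$. On $M=\mathbb R^2$ every $2$-form is exact, so every $\tau$ occurs. If $\omega=\omega'+df$, the map $(p,t)\mapsto(p,t+f(p))$ is an isometry $\mathbb E(g,\mu,\omega)\to\mathbb E(g,\mu,\omega')$ over $M$. Hence over $\mathbb R^2$ the model depends only on $g,\mu,\tau$; it is ``the'' Killing submersion of Theorems~\ref{thm:A} and~\ref{thm:B}.

Recall the Hodge star on $1$-forms of an oriented surface. It is the rotation by a right angle ($\star dx=dy$, $\star dy=-dx$ in the Euclidean plane), so $\star\star=-1$, $|{\star\beta}|=|\beta|$, and $\star$ depends only on the conformal class. Moreover $\beta'\wedge\star\beta=\langle\beta',\beta\rangle\,dA$ and $d{\star X^\flat}=(\operatorname{div}X)\,dA$.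

\begin{lemma}\label{lem:mse}
Let $u$ be a smooth function on an open set $U\subset M$ and $\nu=du+\omega$. The section $t=u(p)$ of $\mathbb E(g,\mu,\omega)$ is minimal if and only if
\[
d{\star\beta}=0,\qquad \beta=\frac{\mu^2\,\nu}{\sqrt{1+\mu^2|\nu|_g^2}} .
\]
\end{lemma}

\begin{proof}
The induced metric is $g+\mu^2\nu\otimes\nu$, with area element $\sqrt{1+\mu^2|\nu|_g^2}\,dA_g$. Replace $u$ by $u+\epsilon\psi$ with $\psi\in C_c^\infty(U)$. The derivative of the area at $\epsilon=0$ is $\int\langle d\psi,\beta\rangle_g\,dA_g=\int d\psi\wedge\star\beta=-\int\psi\,d{\star\beta}$. The variation field is $\psi\xi$, whose component along a unit normal $N$ is $\psi\langle\xi,N\rangle$. A section is transverse to $\xi$, so every compactly supported normal component arises in this way. By the first variation formula the mean curvature vanishes if and only if all these derivatives vanish.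
\end{proof}

\begin{example}\label{ex:basic}
If $\tau=0$ and $M$ is simply connected, then $\omega=-du$ for some $u$, and $\nu=\beta=0$. If $M$ is the Euclidean plane, $\mu=1$ and $\tau\neq0$ is constant, take $\omega=\tau(x\,dy-y\,dx)$ and $u=0$. With $r^2=x^2+y^2$ we have $\star\omega=-\tau r\,dr$, so
\[
\star\beta=-\frac{\tau r\,dr}{\sqrt{1+\tau^2r^2}}=dv,\qquad v=-\tau^{-1}\sqrt{1+\tau^2r^2},
\]
and the section $t=0$ is minimal.
\end{example}

\section{Minimal sections over relatively compact domains}\label{sec:local}

\begin{proof}[Proof of Theorem~\ref{thm:C}]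
If $M$ is compact, restrict the section given by Theorem~\ref{thm:compact}. Let $M$ be noncompact. By Lemma~\ref{lem:model}(iii) it suffices to find a minimal section $t=u(p)$ of $\mathbb E(g,\mu,\omega)$ over $\Omega$, for then $p\mapsto\Theta(p,u(p))$ is a minimal section of $\Pi$. The idea is to keep the data $(g,\mu,\omega)$ near $\overline\Omega$ and to transplant them to a closed surface.

Since $M$ is connected, $\overline\Omega$ lies in a compact connected set $K$. Take a proper smooth function on $M$ that is bounded below, a regular value larger than its maximum on $K$ (Sard's theorem), and the component $N$ of the sublevel set that contains $K$. Then $N$ is a compact connected surface with smooth boundary and $\overline\Omega\subset\operatorname{int}N$. Its double $M'$ is a closed connected orientable surface. Let $\zeta:M'\to[0,1]$ be smooth, supported in the interior of the first copy of $N$ and equal to $1$ near $\overline\Omega$. With any metric $g_0$ on $M'$ put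
\[
g'=\zeta g+(1-\zeta)g_0,\qquad \mu'=\zeta\mu+(1-\zeta),\qquad\omega'=\zeta\omega .
\]
Then $\mathbb E(g',\mu',\omega')$ is a Killing submersion over a compact base, with complete Killing field and the global section $t=0$. By Theorem~\ref{thm:compact} it has a global minimal section. Over $\Omega$ the new data coincide with the old, so the restriction of this section to $\Omega$ is the required one.
\end{proof}

The global section is what makes the proof work: it provides a $1$-form $\omega$ on all of $N$, which can be cut off without changing the bundle over $\Omega$.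

\section{The dual equation}\label{sec:dual}

To prove nonexistence we need a priori control on every solution, and $u$ offers none: $du$ may be arbitrarily large. The form $\beta$, however, is bounded, $|\beta|_g<\mu$. So $|\beta|<1$ in the conformal metric $\hat g=\mu^2g$, which has the same $\star$. This is why Theorem~\ref{thm:B} takes $g=\mu^{-2}\hat g$. From now on $M=\mathbb R^2$, oriented by $dx\wedge dy$, and norms, gradient, divergence, $dA$, the distance $d$ and balls $B(p,r)$ refer to $\hat g$. For a function $v$ with $|\nabla v|<1$ put
\[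
D_v=\frac{\nabla v}{\sqrt{1-|\nabla v|^2}} .
\]

\begin{lemma}\label{lem:dual}
Let $\hat g$ be any metric on $\mathbb R^2$ and $g=\mu^{-2}\hat g$. Then $\mathbb E(g,\mu,\omega)$ has a global minimal section if and only if there is $v\in C^\infty(\mathbb R^2)$ with
\begin{equation}\label{eq:dual}
|\nabla v|<1,\qquad\operatorname{div}(b\,D_v)=\sigma,\qquad\text{where } b=\mu^{-2},\quad\sigma=-2\tau\mu^{-3}.
\end{equation}
\end{lemma}

\begin{proof}
Since $dA_g=\mu^{-2}dA$, Lemma~\ref{lem:model}(i) reads $d\omega=-\sigma\,dA$. Since $|\nu|_g^2=\mu^2|\nu|^2$, we have $\beta=\mu^2\nu/\sqrt{1+\mu^4|\nu|^2}$, so $1-|\beta|^2=(1+\mu^4|\nu|^2)^{-1}$ and $\nu=b\beta/\sqrt{1-|\beta|^2}$. If $t=u$ is minimal, $\star\beta$ is closed, so $\star\beta=dv$ because $\mathbb R^2$ is simply connected. Then $|\nabla v|=|\beta|<1$, $\beta=-{\star dv}$ and $\nu=-{\star(bD_v)^\flat}$. Therefore $d\omega=d\nu=-\operatorname{div}(bD_v)\,dA$, which is \eqref{eq:dual}. Conversely, given $v$, the form $\nu=-{\star(bD_v)^\flat}$ satisfies $d\nu=d\omega$, so $\nu=du+\omega$ for some $u$; the corresponding $\beta$ is $-{\star dv}$,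 and $\star\beta=dv$ is closed.
\end{proof}

In the second case of Example~\ref{ex:basic}, $D_v=-\tau(x\,\partial_x+y\,\partial_y)$ and $\operatorname{div}D_v=-2\tau$, as it should be. In general the unit normal $N$ of the section is dual to a multiple of $dt-du=(dt+\omega)-\nu$, which gives $|\langle N,\xi\rangle|/\mu=(1+\mu^4|\nu|^2)^{-1/2}=\sqrt{1-|\nabla v|^2}$. So $|\nabla v|\to1$ means that the section becomes vertical. The dual functions of minimal sections over larger and larger discs, normalized at a point, have a locally uniformly convergent subsequence by the Arzel\`a--Ascoli theorem, but the limit is only known to be $1$-Lipschitz. We shall arrange $\hat g$ and $\sigma$ so that strict inequality is impossible.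

Now let $\hat g$ be the metric \eqref{eq:ghat}, with the function $\alpha$ fixed in Section~\ref{sec:metric}. Since $\alpha$ is even, $R(x,y)=(-x,y)$ is an isometry.

\begin{proposition}\label{prop:main}
Let $b_0,\Psi$ be positive continuous functions on $\mathbb R^2$ with $b_0\circ R=b_0$ and $\Psi\circ R=\Psi$. There is $\sigma_*\in C^\infty(\mathbb R^2)$, supported in a locally finite union of disjoint $\hat g$-discs, with $\sigma_*\circ R=-\sigma_*$, such that there are no smooth functions $v,b,\sigma$ on $\mathbb R^2$ with
\begin{equation}\label{eq:system}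
|\nabla v|<1,\qquad 0<b\le b_0,\qquad|\sigma-\sigma_*|\le\Psi,\qquad\operatorname{div}(bD_v)=\sigma .
\end{equation}
\end{proposition}

Letting $b$ and $\sigma$ vary makes the problem symmetric even when $\mu$ and $\tau$ are not: if $(v,b,\sigma)$ satisfies \eqref{eq:system}, so does
\begin{equation}\label{eq:sym}
(\tilde v,\tilde b,\tilde\sigma)=(-v\circ R,\ b\circ R,\ -\sigma\circ R),
\end{equation}
because $R$ is an isometry, $b\circ R\le b_0\circ R=b_0$ and $\tilde\sigma-\sigma_*=-(\sigma-\sigma_*)\circ R$.

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B} from Proposition~\ref{prop:main}]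
Given $\mu$ and $\Phi$, put $\Psi_1=2\Phi\mu^{-3}$, apply the proposition with $b_0=\mu^{-2}+\mu^{-2}\circ R$ and $\Psi=\Psi_1+\Psi_1\circ R$, and let $\tau_*=-\frac12\mu^3\sigma_*$. If $|\tau-\tau_*|\le\Phi$, then $b=\mu^{-2}\le b_0$ and $\sigma=-2\tau\mu^{-3}$ satisfies $|\sigma-\sigma_*|=2\mu^{-3}|\tau-\tau_*|\le\Psi$. By Lemma~\ref{lem:dual}, a global minimal section would give a solution of \eqref{eq:system}. A section of the quotient by $t\mapsto t+L$ is a map $\mathbb R^2\to\mathbb R/L\mathbb Z$, which lifts to $\mathbb R$ because $\mathbb R^2$ is simply connected; the quotient map is a local isometry, so a minimal section lifts to a minimal section. This proves Theorem~\ref{thm:B}. Theorem~\ref{thm:A} is the case $\mu=1$, $\tau=\tau_*$: the base is complete by Lemma~\ref{lem:dist} and the total spaces are complete by Lemma~\ref{lem:model}(ii).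
\end{proof}

\section{Two models}\label{sec:toy}

We think of $\sigma$ as a charge density and of $bD_v$ as the field whose flux it creates. A \emph{charge of strength $S$ at $P$} is a term $\pm Sf$ in $\sigma$, where $f\ge0$ has integral $1$ and is supported near $P$.

\subsection*{Charges on a line}
Take the flat metric, $b=1$, and functions of $x$ only. With $D=v'/\sqrt{1-v'^2}$ the equation is $D'=\sigma$, and $v'=D/\sqrt{1+D^2}$. It is solvable for every $\sigma$, but large charges shape the solutions. Across a negative charge of strength $S$ the function $D$ drops by $S$, so $D\ge S/2$ just to the left or $D\le-S/2$ just to the right. In either case $v$ descends away from the charge with slope close to $1$. We cannot choose the side. On that side, further negative charges reinforce the descent, and positive charges of total strength at most $S/4$ leave $|D|\ge S/4$. The descent can end only at a positive charge that is not small compared with $S$. We call such a descent a \emph{link}.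

Now place negative charges at $x=i$ and positive charges at $x=-i$, both of strength $\kappa_i\ge2^i$, for $i\ge1$. Let $D_0$ be the value of $D$ near $0$. Between $i$ and $i+1$, and between $-i-1$ and $-i$, we have $D=D_0-\kappa_1-\dots-\kappa_i$ away from the charges. The constant $D_0$ is free, but it is finite, so $D\to-\infty$ exponentially at both ends. Where $D<0$,
\[
0<1+v'=\frac1{\sqrt{1+D^2}\,(\sqrt{1+D^2}+|D|)}\le\frac1{2D^2},
\]
so $v(x)+x$ has finite limits as $x\to\pm\infty$. Every solution is asymptotic to lines of slope $-1$; the freedom that remains is the finite gap between the two limits. In two dimensions we can ask for more than this gap allows.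

\subsection*{Exact links in the $\ell^1$ plane}
Let $d_1((x,y),(x',y'))=|x-x'|+|y-y'|$, and let $v$ be $1$-Lipschitz for $d_1$ with $|v(1,y)-v(-1,y)|<2$ for $y=0$ and $y=2$; this is all that we keep of $|\nabla v|<1$. Imagine infinitely strong charges, negative at $P_i=(i,0)$ for $1\le i\le4$ and at $Q_-=(-\frac52,2)$, and positive at the mirror images $P_{-i}$ and $Q_+$. Suppose that they give exact links:
\begin{itemize}
\item[(a)] $v(P_i)-v(z)=d_1(P_i,z)$ for $z=P_{-i}$ or for some $z$ on the walls $|x|=i+1$;
\item[(b)] $v(z)-v(Q_+)=d_1(Q_+,z)$ for $z=Q_-$, for some $z=P_k$, or for some $z$ on the walls $|x|=5$;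
\end{itemize}
and that the same holds for $\tilde v=-v\circ R$. We claim that this is impossible.

The point of the $\ell^1$ distance is that a link can be \emph{rerouted} through a corner. If $v(p)-v(z)=d_1(p,z)$ and $q=(x_z,y_p)$, then $v(p)-v(q)\ge d_1(p,z)-d_1(z,q)=|x_p-x_z|$. So a link to a wall, in whatever direction, yields a link along the row of $p$. In the Euclidean plane a link could leave almost vertically and say nothing about that row.

In (a), a link to the left makes $v$ have slope $1$ along row $0$ across $[-1,1]$, which is excluded. So $v(i+1,0)=v(i,0)-1$, and $v(i,0)=\Lambda-i$ for $1\le i\le5$, with $\Lambda=v(1,0)+1$. The same holds for $\tilde v$ with $\tilde\Lambda=1-v(-1,0)$, and $\Lambda+\tilde\Lambda<4$. In (b), a link to $Q_-$ or to the left wall is excluded along row $2$. If $z=P_k$, then $v(Q_+)=\Lambda-k-|k-\frac52|-2\le\Lambda-\frac92$. If $z$ is on the right wall, rerouting gives $v(Q_+)=v(5,2)-\frac52\le v(5,0)+2-\frac52<\Lambda-\frac92$. Likewise $-v(Q_-)=\tilde v(Q_+)\le\tilde\Lambda-\frac92$. Hence $v(Q_-)-v(Q_+)\ge9-\Lambda-\tilde\Lambda>5=d_1(Q_-,Q_+)$, a contradiction.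 In words: $v$ already falls at full speed along row $0$, and the charges $Q_\pm$ push $v$ further down on the right and further up on the left, by the distance between the rows.

Three things are needed to make this a proof: links for charges in two dimensions (Section~\ref{sec:link}); a Riemannian metric in which rerouting works, inside bounded boxes rather than infinite strips (Section~\ref{sec:metric}); and a way to handle links that are exact only up to an error. The last point is essential. By Theorem~\ref{thm:C} no argument in a bounded region can give a contradiction: a solution may respond to finitely many charges by having slope very close to $1$ across $[-1,1]$. So we need infinitely many charges with errors tending to $0$. Then $\Lambda+\tilde\Lambda$ is finite but not bounded in advance, as on the line, and we need charges $Q_\pm$ on every row, infinitely often (Section~\ref{sec:charges}).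

\section{The link lemma}\label{sec:link}

This section holds for any metric $\hat g$ on $\mathbb R^2$. A function with $|\nabla v|<1$ is $1$-Lipschitz for $d$. We use two standard facts. A function that is $1$-Lipschitz for $d$ is differentiable almost everywhere (Rademacher's theorem), with gradient of norm at most $1$. For a smooth field $X$ and a compactly supported Lipschitz function $\chi$ we have $\int\chi\operatorname{div}X\,dA=-\int\langle X,\nabla\chi\rangle\,dA$, by mollifying $\chi$.

In two dimensions we cannot integrate the equation, and $D_v$ has no upper bound. What replaces integration is a one-sided bound: if $\rho=|\nabla v|<1$ and $|Y|\le1$, then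
\begin{equation}\label{eq:onesided}
\langle D_v,\,Y-\nabla v\rangle\le\frac{\rho-\rho^2}{\sqrt{1-\rho^2}}=\rho\sqrt{\frac{1-\rho}{1+\rho}}\le1 .
\end{equation}
So we test the equation with $w-v$ for a $1$-Lipschitz competitor $w$. The natural competitor is the steepest cone $v(P)+\eta-d(\cdot,P)$, placed at height $\eta$ above $v(P)$. If there is no link, $v$ rises above this cone before reaching the boundary, and the test function has compact support.

\begin{lemma}\label{lem:link}
Let $v,b,\sigma$ be smooth with $|\nabla v|<1$, $b>0$ and $\operatorname{div}(bD_v)=\sigma$. Let $\Omega$ be a relatively compact open set whose boundary has measure zero, $Z\subset\mathbb R^2$ an open set, $\eta>0$, and $B(P,r)\subset\Omega$ a ball with $r\le\eta/8$. Let $f,h\ge0$ be continuous, $f$ supported in $B(P,r)$ with $\int f\,dA=1$, and suppose that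
\[
\sigma\le-Sf+h\quad\text{on }\Omega\setminus Z,\qquad S\ge\frac2\eta\int_\Omega b\,dA+2\int_\Omega h\,dA .
\]
Then there is $z\in\partial\Omega\cup Z$ with $v(P)-v(z)>d(P,z)-\eta$.
\end{lemma}

\begin{proof}
Put $w=\max\{v,\ v(P)+\eta-d(\cdot,P)\}$ and $\theta=w-v\ge0$. The function $w$ is $1$-Lipschitz, as a maximum of two such functions. From $v\ge v(P)-d(\cdot,P)$ we get $\theta\le\eta$, and from $v\le v(P)+d(\cdot,P)$ we get $\theta\ge\eta-2r\ge\frac34\eta$ on $B(P,r)$.

Suppose that the conclusion fails. This says exactly that $\theta=0$ on $\partial\Omega\cup Z$. Let $\chi=\theta$ on $\Omega$ and $\chi=0$ elsewhere. It is $2$-Lipschitz: so is $\theta$, and a curve from $p\in\Omega$ to a point outside $\Omega$ meets $\partial\Omega$ at some $q$, so $\chi(p)=\theta(p)-\theta(q)$ is at most twice its length. Almost everywhere on $\Omega$ we have $\nabla\chi=\nabla w-\nabla v$, and $\nabla\chi=0$ outside $\overline\Omega$. By \eqref{eq:onesided} and $b>0$,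
\[
-\int\sigma\chi\,dA=\int_\Omega b\,\langle D_v,\nabla w-\nabla v\rangle\,dA\le\int_\Omega b\,dA .
\]
Since $\chi$ vanishes on $Z$ and $0\le\chi\le\eta$, we have $-\sigma\chi\ge Sf\chi-\eta h$ on $\Omega$, so $-\int\sigma\chi\,dA\ge\frac34S\eta-\eta\int_\Omega h\,dA$. Hence $\frac34S\eta\le\int_\Omega b\,dA+\eta\int_\Omega h\,dA\le\frac12S\eta$, which is absurd because $S>0$.
\end{proof}

Here $h$ collects the weak opposite charges and the perturbation $\Psi$, while $Z$ covers the opposite charges that are too strong to be crossed; nothing is assumed about $\sigma$ on $Z$. Only upper bounds for $\int_\Omega b$ and $\int_\Omega h$ enter, which is the source of the stability in Theorem~\ref{thm:B}. For a positive charge we apply the lemma to $(-v,b,-\sigma)$, which solves the same equation.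

\section{A metric that imitates the $\ell^1$ distance}\label{sec:metric}

Expand \eqref{eq:ghat} as
\[
\hat g=dx^2+\sin^2\!\pi y\;dy^2+\bigl(\alpha\sin^2\!\pi y\;dx^2+\alpha^{-1}dy^2\bigr).
\]
By the inequality of arithmetic and geometric means the bracket is at least $2|\sin\pi y|\,|dx|\,|dy|$, so the line element is at least $|dx|+|\sin\pi y|\,|dy|$. This is the $\ell^1$ norm in the coordinates $(x,c(y))$, where
\[
c(y)=\int_0^y|\sin\pi t|\,dt
\]
is odd and strictly increasing, with $c(\ell)=2\ell/\pi$ for $\ell\in\mathbb Z$. Equality holds for horizontal motion on the \emph{rows} $y\in\mathbb Z$, and almost holds for vertical motion where $\alpha$ is large.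

\begin{lemma}\label{lem:dist}
For every smooth positive $\alpha$:
\begin{itemize}
\item[(i)] $d((x,y),(x',y'))\ge|x-x'|+|c(y)-c(y')|$; so $\hat g$ is complete and any two points are joined by a minimizing geodesic;
\item[(ii)] $d((x,\ell),(x',\ell))=|x-x'|$ for $\ell\in\mathbb Z$;
\item[(iii)] $d((x,y),(x,y'))\le|c(y)-c(y')|+|y-y'|\,\alpha(x)^{-1/2}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Integrate the lower bound for the line element along a curve. As $|c(y)|\to\infty$ when $|y|\to\infty$, bounded sets are bounded in $\mathbb R^2$, and the Hopf--Rinow theorem applies. (ii) On the row $y=\ell$ the line element is $|dx|$; use (i). (iii) On a vertical segment the line element is $\sqrt{\sin^2\pi y+\alpha^{-1}}\,|dy|\le(|\sin\pi y|+\alpha^{-1/2})|dy|$.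
\end{proof}

Lemma~\ref{lem:link} needs a bounded domain, so we replace the strips of the model by boxes $\Omega_k$ of height $T_k$. Two requirements compete. A link must not end on the top or bottom of a box, where rerouting gives nothing. And climbing the whole height of the box must be possible at almost the $\ell^1$ cost, which by (iii) needs $\alpha\gg T_k^2$. We meet both by letting $\alpha$ jump from $\alpha_k$ to a much larger $\alpha_{k+1}$ in a thin layer just outside the sides of $\Omega_k$. Then climbing is cheaper outside the box than inside, so a minimizing geodesic cannot climb far inside.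

Let $\delta_k=2^{-k-2}$ and $a_k=k+1-\delta_k$ for $k\ge1$. We choose numbers $\alpha_k$ and integers $T_k$ in the order $\alpha_1,T_1,\alpha_2,T_2,\dots$. Let
\[
e_k=\int_0^1\sqrt{\sin^2\pi t+\alpha_k^{-1}}\,dt ,\qquad \tfrac2\pi<e_k\le\tfrac2\pi+\alpha_k^{-1/2},
\]
be the length of a vertical segment between consecutive rows where $\alpha=\alpha_k$. Start with $\sqrt{\alpha_1}\ge8$ and require
\[
T_k\ge2k,\quad T_k\bigl(e_k-\tfrac2\pi\bigr)\ge6k+8,\quad\sqrt{\alpha_{k+1}}\ge\max\bigl\{\sqrt{\alpha_k},\,(k+1)2^{k+3},\,2^{k+2}T_k\bigr\}.
\]
Then for all $k\ge1$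
\begin{equation}\label{eq:par}
k\,\alpha_k^{-1/2}\le2^{-k-2},\qquad T_k\,\alpha_{k+1}^{-1/2}\le2^{-k-2},\qquad T_k(e_k-e_{k+1})>6(k+1),
\end{equation}
the last because $T_k(e_k-e_{k+1})\ge T_k(e_k-\frac2\pi)-T_k\alpha_{k+1}^{-1/2}\ge6k+8-2^{-k-2}$. Fix a smooth even function $\alpha$, nondecreasing in $|x|$, with $\alpha=\alpha_1$ on $|x|\le a_1$ and $\alpha=\alpha_k$ on $k\le|x|\le a_k$. Thus $\alpha\le\alpha_k$ on $|x|\le a_k$, while $\alpha(\pm(k+1))=\alpha_{k+1}$. Let
\[
\Omega_k=\{|x|<a_k,\ |y|<T_k\}.
\]

\begin{lemma}\label{lem:exit}
Let $p=(x_p,\ell)\in\Omega_k$ with $x_p>0$ and $\ell$ an integer, $0\le\ell\le k$. If a minimizing geodesic from $p$ to $z=(x_z,y_z)\in\partial\Omega_k$ stays in $\overline{\Omega_k}$, then $x_z=\pm a_k$.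
\end{lemma}

\begin{proof}
Otherwise $|y_z|=T_k$. On $\overline{\Omega_k}$ the line element is at least $\sqrt{\sin^2\pi y+\alpha_k^{-1}}\,|dy|$, and $\ell,y_z$ are integers, so $d(p,z)\ge|y_z-\ell|\,e_k$. Compare with the path that follows row $\ell$ to $x=k+1$, climbs vertically to height $y_z$, and follows row $y_z$ back to $z$. It gives $d(p,z)\le(k+1)+|y_z-\ell|\,e_{k+1}+2(k+1)$. Hence $|y_z-\ell|(e_k-e_{k+1})\le3(k+1)$. But $|y_z-\ell|\ge T_k-k\ge T_k/2$, which contradicts \eqref{eq:par}.
\end{proof}

\begin{lemma}[rerouting]\label{lem:reroute}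
Let $p=(x_p,\ell)$ be as in Lemma~\ref{lem:exit}, let $w$ be $1$-Lipschitz for $d$, and let $z\in\partial\Omega_k$ satisfy $w(p)-w(z)>d(p,z)-\eta$. Then for $x'=k+1$ or for $x'=-(k+1)$,
\[
w(p)-w(x',\ell)>|x_p-x'|-\eta-2^{1-k}.
\]
\end{lemma}

\begin{proof}
Let $z'$ be the first point of $\partial\Omega_k$ on a minimizing geodesic from $p$ to $z$. Then $d(p,z)=d(p,z')+d(z',z)$, so $w(p)-w(z')\ge w(p)-w(z)-d(z',z)>d(p,z')-\eta$. We may therefore replace $z$ by $z'$, and by Lemma~\ref{lem:exit} assume $z=(\pm a_k,y_z)$ with $|y_z|\le T_k$. Let $x'=\pm(k+1)$ with the same sign and $q=(x',\ell)$. We claim that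
\begin{equation}\label{eq:corner}
d(q,z)\le|c(y_z)-c(\ell)|+2^{-k}.
\end{equation}
Let $n$ be the integer between $\ell$ and $y_z$ (inclusive) nearest to $y_z$, so $|y_z-n|<1$ and $|n-\ell|\le T_k+k\le2T_k$. Go vertically from $q$ to $(x',n)$, along row $n$ to $(x_z,n)$, and vertically to $z$ (Figure~\ref{fig:charges}). As $c$ is monotone, $|c(n)-c(\ell)|+|c(y_z)-c(n)|=|c(y_z)-c(\ell)|$. By Lemma~\ref{lem:dist}(ii),(iii) and \eqref{eq:par} the length exceeds this number by at most
\[
2T_k\alpha_{k+1}^{-1/2}+\delta_k+\alpha_k^{-1/2}\le2^{-k-1}+2^{-k-2}+2^{-k-2}=2^{-k}.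
\]
By Lemma~\ref{lem:dist}(i), $d(p,z)\ge|x_p-x'|-\delta_k+|c(y_z)-c(\ell)|$. With \eqref{eq:corner},
\[
w(p)-w(q)\ge w(p)-w(z)-d(z,q)>|x_p-x'|-\delta_k-2^{-k}-\eta .\qedhere
\]
\end{proof}

\section{The charges and the proof of Proposition~\ref{prop:main}}\label{sec:charges}

\subsection*{Positions}
Let $j(i)\in\{1,\dots,i\}$, $i\ge1$, be a sequence that takes each value $j\ge1$ infinitely often, for instance $1,1,2,1,2,3,\dots$. Put
\[
P_{\pm i}=(\pm i,0),\qquad Q_{\pm i}=\bigl(\pm(i+\tfrac12),\,j(i)\bigr),\qquad r_i=2^{-i-4},
\]
and call $B(P_{\pm i},r_i)$, $B(Q_{\pm i},r_i)$ the balls of index $i$. On such a ball $x$ differs from the abscissa of the center by less than $r_i\le\frac1{32}$, by Lemma~\ref{lem:dist}(i), and the abscissas of the centers are distinct multiples of $\frac12$. So the balls are disjoint and locally finite. A ball of index $i>k$ lies in $|x|>k+1-r_{k+1}>a_k$ and misses $\Omega_k$. A ball of index $i\le k$ lies in $\Omega_k$: on it $|x|<i+\frac12+r_i<a_i\le a_k$; and $c(y)$ differs from its value at the center by less than $r_i<c(1)$, so $|y|<i+1\le2k\le T_k$.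

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=1.25cm,y=0.85cm]
\foreach \y in {-1,0,1,2,3} {\draw[gray!60] (-4.3,\y)--(4.3,\y); \node[right] at (4.3,\y) {\small $y=\y$};}
\draw[dashed] (-3.75,-1.5)--(-3.75,3.8) (3.75,-1.5)--(3.75,3.8);
\foreach \x/\y in {-1/0,-2/0,-3/0,1.5/1,2.5/1,3.5/2} \fill (\x,\y) circle (2.5pt);
\foreach \x/\y in {1/0,2/0,3/0,-1.5/1,-2.5/1,-3.5/2} \filldraw[fill=white] (\x,\y) circle (2.5pt);
\foreach \k in {-3,-2,-1,1,2,3} \node[below] at (\k,-0.05) {\small $P_{\k}$};
\foreach \k/\x/\y in {1/1.5/1,2/2.5/1,3/3.4/2,-1/-1.5/1,-2/-2.5/1,-3/-3.4/2} \node[above] at (\x,\y+0.05) {\small $Q_{\k}$};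
\draw[very thick] (4,0)--(4,3)--(3.75,3)--(3.75,3.45);
\node[left] at (3.75,3.45) {\small $z$}; \node[below] at (4,0) {\small $q$};
\end{tikzpicture}
\caption{The charges of index at most $3$ (filled: positive; hollow: negative). Gray lines are the rows $y\in\mathbb Z$, along which horizontal motion has unit cost. Dashed lines are the sides $x=\pm a_3$ of the box $\Omega_3$; their distance $\delta_3$ to $x=\pm4$ is exaggerated, and the top and bottom of the box are far outside the picture. The bold path from $q=(4,0)$ to a point $z$ on the side climbs along $x=4$, where $\alpha$ is much larger, and has almost the $\ell^1$ length.}\label{fig:charges}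
\end{figure}

\subsection*{Strengths}
Choose smooth $f_{P_i},f_{Q_i}\ge0$ of integral $1$, compactly supported in balls about $P_i,Q_i$ of radius less than both $r_i$ and the injectivity radius at the center, so that these balls are embedded discs. Put $f_{P_{-i}}=f_{P_i}\circ R$, $f_{Q_{-i}}=f_{Q_i}\circ R$ and
\[
\sigma_*=\sum_{i\ge1}\Bigl[\kappa_i\,(f_{P_{-i}}-f_{P_i})+\lambda_i\,(f_{Q_i}-f_{Q_{-i}})\Bigr].
\]
Then $\sigma_*$ is smooth and $\sigma_*\circ R=-\sigma_*$. The charges at $P_i,Q_{-i}$ are negative and those at $P_{-i},Q_i$ are positive. A link from $P_i$ must not end at any $Q_k$ in its box $\Omega_i$, so $\kappa_i$ has to dominate $\lambda_1,\dots,\lambda_i$; a link from $Q_i$ may end at $P_k$ for $k\ge i$. Accordingly we define, in the order $\lambda_1,\kappa_1,\lambda_2,\kappa_2,\dots$,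
\begin{equation}\label{eq:strength}
\begin{aligned}
\lambda_i&=2^{i+1}\int_{\Omega_{2i}}(b_0+\Psi)\,dA+2\sum_{k<i}(\kappa_k+\lambda_k),\\
\kappa_i&=2^{i+1}\int_{\Omega_i}(b_0+\Psi)\,dA+2\sum_{k<i}\kappa_k+2\sum_{k\le i}\lambda_k .
\end{aligned}
\end{equation}

\subsection*{The gaps}
Suppose that $(v,b,\sigma)$ satisfies \eqref{eq:system}. For an integer $\ell$ let
\[
\gamma_\ell=2-|v(1,\ell)-v(-1,\ell)| .
\]
Along row $\ell$ the vector $\partial_x$ has unit length, so $|\partial_xv|<1$ and $\gamma_\ell>0$. Since $v$ is $1$-Lipschitz on the rest of the row,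
\begin{equation}\label{eq:gap}
|v(x_2,\ell)-v(x_1,\ell)|\le x_2-x_1-\gamma_\ell\qquad\text{for }x_1\le-1,\ x_2\ge1 .
\end{equation}
Thus no link along row $\ell$ with error less than $\gamma_\ell$ can cross the middle. The function $\tilde v=-v\circ R$ has the same gaps. Put $\varepsilon_i=4\cdot2^{-i}$. In both lemmas below $\eta=2^{-i}$, so that $r_i\le\eta/8$.

\begin{lemma}\label{lem:row0}
If $\varepsilon_i\le\gamma_0$, then $v(i,0)-v(i+1,0)>1-\varepsilon_i$. Consequently
\[
\Lambda=\sup_{i\ge1}\,\bigl(v(i,0)+i\bigr)<\infty .
\]
\end{lemma}

\begin{proof}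
Let $\Omega=\Omega_i$ and $Z=B(P_{-i},r_i)$. Only charges of index at most $i$ meet $\Omega$. Dropping the negative charges other than $P_i$, we have on $\Omega\setminus Z$
\[
\sigma\le\sigma_*+\Psi\le-\kappa_if_{P_i}+h,\qquad h=\Psi+\sum_{k<i}\kappa_kf_{P_{-k}}+\sum_{k\le i}\lambda_kf_{Q_k}.
\]
By \eqref{eq:strength} and $b\le b_0$, Lemma~\ref{lem:link} applies and gives $z\in Z\cup\partial\Omega_i$ with $v(P_i)-v(z)>d(P_i,z)-\eta$.

If $z\in Z$, then $d(P_i,z)>2i-r_i$ and $v(P_{-i})<v(z)+r_i$, so $v(i,0)-v(-i,0)>2i-2r_i-\eta>2i-\varepsilon_i$. This contradicts \eqref{eq:gap}. So $z\in\partial\Omega_i$, and Lemma~\ref{lem:reroute} with $w=v$, $k=i$, $\ell=0$ gives $v(i,0)-v(x',0)>|i-x'|-3\cdot2^{-i}>|i-x'|-\varepsilon_i$ for $x'=i+1$ or $x'=-(i+1)$. The second case contradicts \eqref{eq:gap}, and the first is the assertion.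

Since $\gamma_0>0$, the numbers $v(i,0)+i$ increase by less than $\varepsilon_i$ from $i$ to $i+1$ for all large $i$, and $\sum\varepsilon_i<\infty$.
\end{proof}

The link from $Q_i$ may run to the right side of its box, and this case has to give the same bound as a link to row $0$. Along such a link $v$ rises, while along row $0$ it falls; over a long distance the discrepancy exceeds twice the distance between the rows. This is why the box for $Q_i$ is $\Omega_{2i}$ rather than $\Omega_i$.

\begin{lemma}\label{lem:rowj}
Let $i\ge1$ and $j=j(i)$. If $\varepsilon_i\le\gamma_j$, then $v(Q_i)+i+\frac12<\Lambda-c(j)+\varepsilon_i$.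
\end{lemma}

\begin{proof}
Let $\Omega=\Omega_{2i}$ and let $Z$ be the union of the balls about $P_k$ and $Q_{-k}$ for $i\le k\le2i$. On $\Omega\setminus Z$,
\[
-\sigma\le-\sigma_*+\Psi\le-\lambda_if_{Q_i}+h,\qquad h=\Psi+\sum_{k<i}\bigl(\kappa_kf_{P_k}+\lambda_kf_{Q_{-k}}\bigr).
\]
By \eqref{eq:strength}, Lemma~\ref{lem:link} applies to $(-v,b,-\sigma)$ and gives $z\in Z\cup\partial\Omega_{2i}$ with
\begin{equation}\label{eq:Qlink}
v(z)-v(Q_i)>d(Q_i,z)-\eta .
\end{equation}
Only indices $k\ge i$ occur in $Z$, so every error below is at most a multiple of $2^{-i}$.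

\emph{Case 1: $z\in B(P_k,r_k)$.} By Lemma~\ref{lem:dist}(i), $d(Q_i,z)>|i+\frac12-k|+c(j)-r_k$, and $v(z)<v(k,0)+r_k\le\Lambda-k+r_k$. So \eqref{eq:Qlink} gives
\[
v(Q_i)+i+\tfrac12<\Lambda-c(j)+\bigl(i+\tfrac12-k\bigr)-\bigl|i+\tfrac12-k\bigr|+2r_k+\eta<\Lambda-c(j)+\varepsilon_i .
\]

\emph{Case 2: $z\in B(Q_{-k},r_k)$.} Let $j'=j(k)$. By Lemma~\ref{lem:dist}(i), $d(Q_i,z)>i+k+1+|c(j)-c(j')|-r_k$. We move from $Q_{-k}$ vertically to row $j$. At $x=-k-\frac12$ we have $\alpha=\alpha_k$, and $|j-j'|\le k$ since $j,j'\in\{1,\dots,k\}$. By Lemma~\ref{lem:dist}(iii) and \eqref{eq:par},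
\[
v(z)<r_k+v(-k-\tfrac12,j)+|c(j)-c(j')|+2^{-k-2}.
\]
Then \eqref{eq:Qlink} gives $v(-k-\frac12,j)-v(i+\frac12,j)>i+k+1-2r_k-2^{-k-2}-\eta>i+k+1-\varepsilon_i$, which contradicts \eqref{eq:gap}.

\emph{Case 3: $z\in\partial\Omega_{2i}$.} Lemma~\ref{lem:reroute} with $w=-v$, $k=2i$, $\ell=j$ gives
\[
v(x',j)-v(Q_i)>|i+\tfrac12-x'|-\eta-2^{1-2i},\qquad x'=2i+1\ \text{ or }\ x'=-(2i+1).
\]
Here $\eta+2^{1-2i}\le2\cdot2^{-i}$, so $x'=-(2i+1)$ contradicts \eqref{eq:gap}. Let $x'=2i+1$. There $\alpha=\alpha_{2i+1}$ and $j\le2i+1$, so Lemma~\ref{lem:dist}(iii) and \eqref{eq:par} give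
\[
v(2i+1,j)\le v(2i+1,0)+c(j)+2^{-2i-3}\le\Lambda-(2i+1)+c(j)+2^{-i}.
\]
As $|i+\frac12-x'|=i+\frac12$, we obtain
\[
v(Q_i)+i+\tfrac12<v(2i+1,j)+2\cdot2^{-i}<\Lambda+c(j)-(2i+1)+\varepsilon_i .
\]
Finally $2c(j)\le2j\le2i+1$, so $c(j)-(2i+1)\le-c(j)$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:main}]
Suppose that $(v,b,\sigma)$ satisfies \eqref{eq:system}. By \eqref{eq:sym}, Lemmas~\ref{lem:row0} and~\ref{lem:rowj} hold for $\tilde v=-v\circ R$ as well, with the same gaps and a finite constant $\tilde\Lambda$. Fix $j\ge1$. Since $\gamma_j>0$ and $j(i)=j$ infinitely often, there are arbitrarily large $i$ with $j(i)=j$ and $\varepsilon_i\le\gamma_j$. For such $i$ add the inequalities of Lemma~\ref{lem:rowj} for $v$ and $\tilde v$, using $\tilde v(Q_i)=-v(Q_{-i})$: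
\[
v(Q_i)-v(Q_{-i})+2i+1<\Lambda+\tilde\Lambda-2c(j)+2\varepsilon_i .
\]
The left side is nonnegative, because $d(Q_i,Q_{-i})=2i+1$ by Lemma~\ref{lem:dist}(ii). Letting $i\to\infty$ gives $2c(j)\le\Lambda+\tilde\Lambda$ for every $j\ge1$. But $c(j)=2j/\pi\to\infty$, while $\Lambda$ and $\tilde\Lambda$ are finite and do not depend on $j$.
\end{proof}

This completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:B}, and the conjecture is disproved.

\begin{remark}
Apart from the definition of $D_v$, the strict inequality $|\nabla v|<1$ was used only through $\gamma_\ell>0$, and there it cannot be spared. The function $v=x$ has $|\nabla v|^2=(1+\alpha\sin^2\pi y)^{-1}\le1$, with equality on the rows, and $\tilde v=v$. It satisfies all the links exactly: $v(P_i)-v(P_{-i})=d(P_i,P_{-i})$, and $v(z)-v(Q_i)=d(Q_i,z)$ for $z=(a_{2i},j(i))\in\partial\Omega_{2i}$. Its gaps are $0$ and $\Lambda=\infty$. So the links are compatible with a $1$-Lipschitz function, though not with one whose slope is less than $1$ on the segments from $(-1,\ell)$ to $(1,\ell)$.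
\end{remark}

\begin{thebibliography}{1}
\bibitem{poster}
\emph{Surfaces in Riemannian and Lorentzian 3-manifolds admitting a Killing vector field},
\texttt{https://www4.ujaen.es/\textasciitilde jmprego/datos/investigacion/}\allowbreak\texttt{poster-manzano-ifwgp2016.pdf}
\end{thebibliography}
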